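# Counting degrees versus counting cuts: smallest certificates of $k$-arc-strong tournaments

## Two triangles and a Hamiltonian cycle

Take the tournament on $\{1,2,3,4,5,6\}$ with $1\to2\to3\to1$ and $4\to5\to6\to4$, in which every arc between the triangles goes from $\{1,2,3\}$ to $\{4,5,6\}$, except for the single arc $6\to1$. It is strongly connected, since it contains the cycle $1\to2\to3\to4\to5\to6\to1$.

How few arcs can we keep so that it remains strongly connected? Each vertex must keep at least one out-arc, so we need at least $6$ arcs. Now forget about connectivity and only ask that every vertex keep an out-arc and an in-arc. Six arcs suffice, and a natural choice is the two triangles. This choice is not strongly connected. But another choice of six arcs, the Hamiltonian cycle above, is. So the degree count gives the right number, although not every optimal solution of the degree problem is strongly connected.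

The cycle is obtained from the two triangles by a swap. Insert $6\to1$. Vertex $6$ now has one out-arc too many, so delete $6\to4$. Vertex $4$ has lost its in-arc, so insert $3\to4$. Vertex $3$ has one out-arc too many, so delete $3\to1$, which also cancels the surplus in-arc at $1$. We inserted two arcs, deleted two, and changed no degree.

Tournaments matter here. Consider the digraph, not a tournament, consisting of $1\to2\to3\to1$, $4\to5\to6\to4$ and the two arcs $1\to4$, $4\to1$. The degree problem is again solved by the two triangles, with $6$ arcs. But every one of the $8$ arcs is needed for strong connectivity: $12,23,45,56$ are the only arcs into $2,3,5,6$, the arcs $31,64$ are the only arcs out of $3,6$, and $14$, $41$ are the only arcs between the triangles in their directions. So here $8>6$. If we try to insert $1\to4$ by a swap, we must delete $1\to2$, and no other arc enters $2$. We are stuck at once.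

Does the abundance of arcs in a tournament always make the degree count correct, also when "strongly connected" is strengthened to "$k$-arc-strong"?

## Arc-strong connectivity, certificates, and the degree bound

Throughout, $k\ge1$ is an integer and digraphs have at least two vertices.

**Definition (arc-strong connectivity).** For a digraph $D=(V,A)$, $\lambda(D)$ is the minimum number of arcs whose removal leaves a digraph that is not strongly connected. $D$ is *$k$-arc-strong* if $\lambda(D)\ge k$.

For $S\subseteq V$ let $d_D^+(S)$ and $d_D^-(S)$ be the numbers of arcs leaving and entering $S$. A digraph fails to be strongly connected exactly when some $\emptyset\ne S\subsetneq V$ has no leaving arc. So the cheapest way to destroy strong connectivity is to remove all arcs leaving some $S$, and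
$$D\text{ is }k\text{-arc-strong}\iff d_D^+(S)\ge k\ \text{ for all }\emptyset\ne S\subsetneq V.$$

**Definition (certificate).** If $D$ is $k$-arc-strong, a *certificate* for this is a spanning subdigraph $D'=(V,A')$, $A'\subseteq A$, with $\lambda(D')\ge k$.

A certificate with the fewest arcs has $\lambda(D')=k$ exactly, since deleting one arc lowers $\lambda$ by at most one.

**Definition (degree bound).** $\delta_{\ge k}(D)$ is the minimum number of arcs in a spanning subdigraph of $D$ in which every vertex has out-degree and in-degree at least $k$.

Applying the cut condition to $S=\{v\}$ and $S=V\setminus\{v\}$ shows that a certificate has all out- and in-degrees at least $k$. So every certificate has at least $\delta_{\ge k}(D)$ arcs, and $\delta_{\ge k}(D)\ge k|V|$. For the six-vertex tournament above, $\delta_{\ge1}=6$ and the smallest certificate for $k=1$ has $6$ arcs. For the eight-arc digraph the two numbers are $6$ and $8$.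

**Conjecture (Bang-Jensen, Huang, Yeo).** For every $k$-arc-strong tournament $T$, the number of arcs in a smallest certificate for $T$ being $k$-arc-strong is exactly $\delta_{\ge k}(T)$.

The conjecture is taken from "Open problems on digraphs" by Jurgen Bang-Jensen (https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf). It is false for every $k\ge5$. Here is what we shall prove.

**Theorem 1.** Let $k\ge5$ and $n\ge5k+5$. There is a $k$-arc-strong tournament $T$ on $n$ vertices with
$$\delta_{\ge k}(T)=kn+\frac{k(k-3)}2,$$
such that every certificate for $T$ being $k$-arc-strong has at least $\delta_{\ge k}(T)+1$ arcs.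

**Theorem 2.** For every $k\ge5$ and infinitely many $n$, the tournament can be chosen so that the smallest certificate has exactly $\delta_{\ge k}(T)+1$ arcs.

**Proposition 3.** The conjecture holds for $k=1$. It also holds for every $k$ when $n\le4k+1$; there, every spanning subdigraph with all in- and out-degrees at least $k$ is itself a certificate.

The arguments do not settle the cases $2\le k\le4$, nor $4k+2\le n\le5k+4$ for $k\ge5$.

## Small sets have large cuts, and the range $n\le 4k+1$

An *oriented graph* is a digraph without loops, parallel arcs or 2-cycles; any subdigraph of a tournament is one.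

**Lemma 4.** Let $F$ be an oriented graph with all out-degrees at least $k$. If $1\le|S|\le2k$, then $d_F^+(S)\ge k$. Likewise, if all in-degrees are at least $k$ and $1\le|S|\le 2k$, then $d_F^-(S)\ge k$.

*Proof.* Let $s=|S|$. At least $ks$ arcs have their tail in $S$, and at most $\binom s2$ of them stay inside $S$. Hence $d_F^+(S)\ge ks-\binom s2$, and
$$ks-\binom s2-k=k(s-1)-\frac{s(s-1)}2=(s-1)\Bigl(k-\frac s2\Bigr)\ge0 .$$
For in-degrees, count arcs with their head in $S$ in the same way. ∎

*Proof of Proposition 3.* Let $k=1$. Every vertex needs an out-arc, so $\delta_{\ge1}(T)\ge n$. A strong tournament on at least two vertices has at least three, and by Camion's theorem it has a Hamiltonian cycle. This is a certificate with $n$ arcs. Certificates have at least $\delta_{\ge1}(T)\ge n$ arcs, so both numbers equal $n$.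

Now let $k$ be arbitrary and $n\le4k+1$. Let $D'$ be a spanning subdigraph of $T$ with all in- and out-degrees at least $k$, and let $\emptyset\ne S\subsetneq V$. One of $|S|$, $|V\setminus S|$ is at most $2k$. In the first case Lemma 4 gives $d_{D'}^+(S)\ge k$. In the second it gives $d_{D'}^+(S)=d_{D'}^-(V\setminus S)\ge k$. So $D'$ is a certificate. Conversely every certificate has all degrees at least $k$, so the two minima coincide. ∎

This direct argument stops exactly at $n=4k+2$, where both sides of a cut can have $2k+1$ vertices. For $k=1$ that is $n=6$, and our two triangles show that a degree-optimal subdigraph then need not be a certificate.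

## Swaps, and sets $P$, $Q$ that block them

For larger $n$ a sensible person would try to repair a degree-optimal $D'$ by swaps as in the first example. Suppose $xy$ is an arc of $T$ that every certificate must contain, and $xy\notin D'$. We look for vertices such that the exchange

- inserts $xy,\ v_1w_1,\ v_2w_2,\dots,\ v_tw_t$, none of them in $D'$, and
- deletes $xw_1,\ v_1w_2,\dots,\ v_{t-1}w_t,\ v_ty$, all of them in $D'$

is possible. It inserts and deletes $t+1$ arcs and preserves all degrees. The first example has $t=1$, $x=6$, $y=1$, $w_1=4$, $v_1=3$.

When does such an exchange fail? Suppose there are sets $P,Q\subseteq V$ with $x\notin P$, $y\notin Q$ such that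

1. $D'$ has no arc with tail outside $P$ and head outside $Q$;
2. $D'$ contains all arcs of $T$ with tail in $P$ and head in $Q$.

Then the exchange never closes. Since $x\notin P$, the deleted arc $xw_1$ has $w_1\in Q$ by 1. The inserted arc $v_1w_1$ is not in $D'$, so $v_1\notin P$ by 2. Then $w_2\in Q$ by 1, $v_2\notin P$ by 2, and so on, up to $v_t\notin P$. The last deleted arc $v_ty\in D'$ would have tail outside $P$ and head outside $Q$, against 1.

A blocked swap says something about one $D'$ only. But the sets $P,Q$ can be used to count, and the count concerns all subdigraphs at once.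

**Lemma 5 (weights).** Let $D$ be a digraph, $P,Q\subseteq V(D)$, and let $w$ be the number of arcs of $D$ with tail in $P$ and head in $Q$. Let $F$ be a spanning subdigraph with all in- and out-degrees at least $k$, and let $z(F)$ be the number of arcs of $F$ with tail outside $P$ and head outside $Q$. Then
$$|A(F)|\ \ge\ k(|P|+|Q|)-w+z(F). \tag{1}$$
Equality holds if every vertex of $P$ has out-degree $k$ in $F$, every vertex of $Q$ has in-degree $k$ in $F$, and $F$ contains all arcs of $D$ from $P$ to $Q$.

*Proof.* Give each arc $uv$ the weight $c(uv)=[u\in P]+[v\in Q]\in\{0,1,2\}$, where $[\,\cdot\,]$ is $1$ for a true statement and $0$ for a false one. Let $w_F\le w$ be the number of arcs of $F$ of weight $2$. Then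
$$k(|P|+|Q|)\le\sum_{u\in P}d_F^+(u)+\sum_{v\in Q}d_F^-(v)=\sum_{e\in A(F)}c(e)=|A(F)|-z(F)+w_F\le|A(F)|-z(F)+w .$$
Under the stated conditions both inequalities are equalities. ∎

So if $D$ has a degree-feasible subdigraph $D'$ that attains equality with $z(D')=0$, then $\delta_{\ge k}(D)=k(|P|+|Q|)-w$, and any degree-feasible $F$ containing an arc of weight $0$ has more arcs than that.

*Example.* In the eight-arc digraph, with $k=1$, take $P=V\setminus\{1\}$ and $Q=\{2\}$. No arc goes from $P$ to $Q$, so $w=0$, and (1) reads $|A(F)|\ge6+z(F)$. The arc $1\to4$ has weight $0$, so a certificate, which must contain it, has at least $7$ arcs. (The truth is $8$, because $4\to1$ costs another arc.)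

The plan is therefore to build a tournament with a set $X$ satisfying $d_T^+(X)=k$, so that all $k$ arcs leaving $X$ lie in every certificate, and to arrange that one of these arcs has weight $0$ while (1) is tight for some $D'$ with $z(D')=0$.

## What the sizes must be

This section explains the shape of the construction; the proof does not depend on it.

Let $X\ni x$ and $Y=V\setminus X\ni y$. Put a large $k$-arc-strong block $C$ into $X$ and another, $B$, into $Y$. Orient $C\to x$ and $y\to B$, where "$A\to A'$" means that all arcs between $A$ and $A'$ go from $A$ to $A'$. Let the arcs from $X$ to $Y$ be $xy$, some $p$ arcs from $x$ to $B$, and some $q$ arcs from $C$ to $y$, with $1+p+q=k$.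

With nothing else, this fails. We want $D'$ to omit $xy$. Then $x$ has only $p$ possible out-arcs and $y$ only $q$ possible in-arcs, so the two lack
$$(k-p)+(k-q)=2k-(k-1)=k+1$$
arcs in total. To supply them without increasing $d_T^+(X)$, add a set $R\subset X$ of $b=k-p$ vertices with $x\to R$, and a set $L\subset Y$ of $a=k-q$ vertices with $L\to y$. Thus $a+b=k+1$.

Now choose $P$ and $Q$, with $x\notin P$ and $y\notin Q$. The subdigraph $D'$ needs all $k$ out-arcs of $x$ other than $xy$, so by condition 1 the set $R$ and the out-neighbors of $x$ in $B$ must lie in $Q$. We put $B$ into $Q$. We keep $B$ out of $P$, since otherwise $D'$ would have to contain every arc inside $B$. In the same way $L\subseteq P$, and $C$ goes into $P$ and not into $Q$. A vertex of $R$ has fewer than $k$ out-neighbors in $R$, and its other out-neighbors are to be in $C$. Arcs from $R$ to $C$ have weight $0$ unless $R\subseteq P$. So $R\subseteq P\cap Q$, and similarly $L\subseteq P\cap Q$.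

By condition 2, $D'$ then contains all arcs inside $L\cup R$. With $L\to R$, a vertex $\ell\in L$ sends in $D'$ one arc to $y$, $b$ arcs to $R$ and $\mathrm{out}_L(\ell)$ arcs inside $L$. Tightness in (1) wants its out-degree to be $k=a+b-1$, so we need $\mathrm{out}_L(\ell)\le a-2$. A tournament on $a$ vertices with this property requires $a\ge3$. Similarly $b\ge3$. Hence $k=a+b-1\ge5$ in this design.

## The tournament $T$

Rotational tournaments will serve as the blocks $B$ and $C$.

**Lemma 6.** Let $N\ge2k+1$ and let $B$ be a tournament on $\mathbb Z_N$ containing all arcs $i\to i+j$, $1\le j\le k$. Then $B$ is $k$-arc-strong. Such a $B$ exists.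

*Proof.* For existence, take $i\to i+j$ for all $1\le j<N/2$, and orient the pairs at distance $N/2$ arbitrarily if $N$ is even. Since $k<N/2$, the required arcs are among these.

Let $\emptyset\ne S\subsetneq\mathbb Z_N$. All out-degrees are at least $k$, so if $|S|\le2k$, then Lemma 4 gives $d^+(S)\ge k$. Let $|S|>2k$ and suppose that fewer than $k$ arcs leave $S$. Let $T_0\subseteq S$ be the set of their tails; then $|T_0|\le k-1$. Delete $T_0$ from the cyclic order. Both $S\setminus T_0$ and the complement of $S$ are nonempty, so going around clockwise we find a remaining $u\in S$ whose next remaining vertex $v$ is not in $S$. Only deleted vertices lie between them, at most $k-1$ of them, so $v=u+j$ with $1\le j\le k$. Thus $u\to v$ leaves $S$ although $u\notin T_0$, a contradiction. ∎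

*Example.* For $k=2$ and $N=7$ take $i\to i+1,i+2,i+3$. The proof used only the jumps $1,\dots,k$, so the $14$ arcs of jumps $1$ and $2$ already form a certificate for $k=2$. Here $14=kN$, and the conjecture holds for this tournament.

**Construction.** Let $k\ge5$ and choose integers $a,b\ge3$ with $a+b=k+1$ (for example $a=3$, $b=k-2$). Then $a,b\le k-2$. The vertex set of $T$ is the disjoint union of $B,L,R,C,\{x\},\{y\}$, where

- $B$ and $C$ are tournaments as in Lemma 6 on $\mathbb Z_{|B|}$ and $\mathbb Z_{|C|}$, with $|B|,|C|\ge2k+1$;
- $L$ is a tournament on $a$ vertices in which every out-degree is at most $a-2$, and $R$ is a tournament on $b$ vertices in which every in-degree is at most $b-2$.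

Any strong tournament works for $L$ and for $R$. Every vertex then has in-degree and out-degree at least $1$, hence at most (number of vertices) $-2$. Strong tournaments on $m\ge3$ vertices exist: take $i\to i+j$ on $\mathbb Z_m$ for $1\le j<m/2$, with pairs at distance $m/2$ oriented arbitrarily. This contains the Hamiltonian cycle $i\to i+1$.

Let $B_x=\{1,\dots,k-b\}\subset B$ and $C_y=\{0,\dots,k-a-1\}\subset C$, and put
$$Y=B\cup L\cup\{y\},\qquad X=\{x\}\cup R\cup C .$$
The remaining arcs are as follows.

- Inside $Y$: $B\to L$, $L\to y$, $y\to B$.
- Inside $X$: $x\to R$, $R\to C$, $C\to x$.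
- From $X$ to $Y$: only $xy$, the arcs $x\to B_x$, and the arcs $C_y\to y$. All other arcs between $X$ and $Y$ go from $Y$ to $X$.

The number of vertices is $n=|B|+|C|+k+3$. The least value is $2(2k+1)+k+3=5k+5$, and every $n\ge5k+5$ occurs. Moreover
$$d_T^+(X)=1+(k-b)+(k-a)=2k+1-(k+1)=k. \tag{2}$$

*The smallest case.* For $k=5$ we have $a=b=3$, and $L$, $R$ are directed triangles. Here $B_x=\{1,2\}$, $C_y=\{0,1\}$ and $d_T^+(X)=1+2+2=5$. With $|B|=|C|=11$ we get $n=30$.

**Lemma 7.** $T$ is $k$-arc-strong.

*Proof.* Let $\emptyset\ne S\subsetneq V$. We say that $S$ splits $B$ if both $S\cap B$ and $B\setminus S$ are nonempty. If $S$ splits $B$ or $C$, then Lemma 6 gives $k$ arcs inside that block that leave $S$. Otherwise there are four cases.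

1. $B\subseteq S$ and $C\cap S=\emptyset$. Since $B\to C$, $d^+(S)\ge|B||C|\ge k$.
2. $C\subseteq S$ and $B\cap S=\emptyset$. If $y\in S$, the arcs $y\to B$ leave $S$. If $x\notin S$, the arcs $C\to x$ leave $S$. If $x\in S$ and $y\notin S$, then $xy$, the arcs $x\to B_x$ and the arcs $C_y\to y$ all leave $S$, and these are $k$ arcs by (2).
3. $B\cup C\subseteq S$. If $V\setminus S$ meets $L\cup R$, use $B\to L\cup R$. If it contains $x$, use $C\to x$. Otherwise $V\setminus S=\{y\}$, and $d_T^-(y)=a+1+(k-a)=k+1$, from $L$, $x$ and $C_y$.
4. $(B\cup C)\cap S=\emptyset$. If $S$ meets $L\cup R$, use $L\cup R\to C$. If $y\in S$, use $y\to B$. Otherwise $S=\{x\}$, and $d_T^+(x)=b+1+(k-b)=k+1$, to $R$, $y$ and $B_x$. ∎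

## The arc $xy$ costs one more than the degree bound

**Step 1: the weights for $T$.** We apply Lemma 5 with
$$P=L\cup R\cup C,\qquad Q=L\cup R\cup B .$$
First, $|P|+|Q|=|B|+|C|+2(a+b)=n-2+(a+b)=n+k-1$. Next we determine the arcs from $P$ to $Q$. A tail in $C$ is impossible, because all arcs between $C$ and $L\cup R\cup B$ go into $C$. A tail in $L\cup R$ with head in $B$ is impossible, because all arcs between $B$ and $L\cup R$ leave $B$. So the arcs of weight $2$ are exactly those inside $L\cup R$, and $w=\binom{k+1}2$. Lemma 5 gives, for every spanning subdigraph $F$ of $T$ with all in- and out-degrees at least $k$,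
$$|A(F)|\ge k(n+k-1)-\frac{k(k+1)}2+z(F)=kn+\frac{k(k-3)}2+z(F). \tag{3}$$
In particular $\delta_{\ge k}(T)\ge kn+\frac{k(k-3)}2$.

**Step 2: certificates have $z\ge1$.** Let $F$ be a certificate. Its degrees are at least $k$, so (3) applies. Moreover $d_F^+(X)\ge k$, while $d_T^+(X)=k$ by (2). So $F$ contains all arcs of $T$ from $X$ to $Y$, in particular $xy$. Since $x\notin P$ and $y\notin Q$, the arc $xy$ has weight $0$, so $z(F)\ge1$. Every certificate therefore has at least
$$kn+\frac{k(k-3)}2+1 \tag{4}$$
arcs. To finish Theorem 1 we need a degree-feasible $D'$ with $kn+\frac{k(k-3)}2$ arcs.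

## A degree-feasible subdigraph without arcs of weight $0$

**Step 3: definition of $D'$.** By Lemma 5 we want all in- and out-degrees at least $k$, out-degrees exactly $k$ on $P$, in-degrees exactly $k$ on $Q$, all arcs inside $L\cup R$, and no arc of weight $0$. In each block we start from the jumps $1,\dots,k$. In $B$ we remove one in-arc at each vertex that receives an arc from $x$ or $y$; in $C$ we remove one out-arc at each vertex that sends an arc to $x$ or $y$. The vertices of $B$ that lost an out-arc, and those of $C$ that lost an in-arc, are then compensated by the arcs which $L$ and $R$ need anyway.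

Write $\mathrm{in}_L,\mathrm{out}_L,\mathrm{in}_R,\mathrm{out}_R$ for degrees inside $L$ and $R$. Let $D'$ consist of the following arcs.

1. In $B$: all $i\to i+j$, $1\le j\le k$, except $(i-1)\to i$ for $1\le i\le2k-b$.
2. In $C$: all $i\to i+j$, $1\le j\le k$, except $i\to i+1$ for $0\le i\le2k-a-1$.
3. All arcs inside $L\cup R$; all arcs $L\to y$; all arcs $x\to R$.
4. All arcs $x\to B_x$; all arcs $C_y\to y$.
5. The $k$ arcs from $y$ to $B_y=\{k-b+1,\dots,2k-b\}\subset B$, and the $k$ arcs from $C_x=\{k-a,\dots,2k-a-1\}\subset C$ to $x$.
6. Fill arcs from $B$: each $\ell\in L$ receives $k-\mathrm{in}_L(\ell)$ arcs from $B$, and each $r\in R$ receives $b-2-\mathrm{in}_R(r)$ arcs from $B$. Treat the vertices of $L$ first, then those of $R$, and give them consecutive blocks of residues $0,1,2,\dots$ modulo $|B|$ as tails.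
7. Fill arcs to $C$: each $r\in R$ sends $k-\mathrm{out}_R(r)$ arcs to $C$, and each $\ell\in L$ sends $a-2-\mathrm{out}_L(\ell)$ arcs to $C$. Treat the vertices of $R$ first, then those of $L$, and give them consecutive blocks of residues $1,2,3,\dots$ modulo $|C|$ as heads.

We check that this makes sense. The numbers in items 6 and 7 are nonnegative: $\mathrm{in}_R(r)\le b-2$ and $\mathrm{out}_L(\ell)\le a-2$ by the choice of $R$ and $L$, and $\mathrm{in}_L(\ell)\le a-1<k$, $\mathrm{out}_R(r)\le b-1<k$. Each block has length at most $k<|B|,|C|$, so the tails (or heads) in one block are distinct and no arc is repeated. Since $a+b=k+1$,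
$$2k-b=k+a-1\le2k-3<|B|,\qquad 2k-a=k+b-1\le2k-3<|C| ,$$
so the residues named in items 1, 2 and 5 are distinct. All the arcs belong to $T$: for items 6 and 7 this is because $B\to L$, $B\to R$, $R\to C$ and $L\to C$.

**Step 4: the degrees of $L$, $R$, $x$, $y$.** We want $k$ everywhere.

- $\ell\in L$. Its in-arcs in $D'$ come from $L$ and from $B$, in total $\mathrm{in}_L(\ell)+(k-\mathrm{in}_L(\ell))=k$. Its out-arcs go to $L$, $R$, $y$ and $C$, in total $\mathrm{out}_L(\ell)+b+1+(a-2-\mathrm{out}_L(\ell))=a+b-1=k$.
- $r\in R$. Its out-arcs go to $R$ and $C$, in total $\mathrm{out}_R(r)+(k-\mathrm{out}_R(r))=k$. Its in-arcs come from $R$, $L$, $x$ and $B$, in total $\mathrm{in}_R(r)+a+1+(b-2-\mathrm{in}_R(r))=a+b-1=k$.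
- $y$ has in-degree $a+(k-a)=k$, from $L$ and $C_y$, and out-degree $k$, to $B_y$.
- $x$ has in-degree $k$, from $C_x$, and out-degree $b+(k-b)=k$, to $R$ and $B_x$.

**Step 5: the degrees in $B$.** We want in-degrees equal to $k$ and out-degrees at least $k$. By item 1 the vertices $1,\dots,2k-b$ have in-degree $k-1$ inside $B$ and all others have $k$. The arcs of $D'$ entering $B$ from outside come from $x$ and $y$; they go to $B_x=\{1,\dots,k-b\}$ and $B_y=\{k-b+1,\dots,2k-b\}$, one to each of the vertices $1,\dots,2k-b$. So all in-degrees in $B$ equal $k$.

Inside $B$ the vertices $0,\dots,2k-b-1$ have out-degree $k-1$, and all others have $k$. The blocks for $L$ in item 6 have total length $\sum_{\ell}(k-\mathrm{in}_L(\ell))=ka-\binom a2$, and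
$$ka-\binom a2-(k+a-1)=(a-1)\Bigl(k-\frac{a+2}2\Bigr)\ge0,$$
because $a+2\le k$. So these blocks cover the first $k+a-1$ residues $0,\dots,k+a-2=2k-b-1$. Each vertex that lost an out-arc sends at least one fill arc, and all out-degrees in $B$ are at least $k$.

**Step 6: the degrees in $C$.** We want out-degrees equal to $k$ and in-degrees at least $k$. Inside $C$ the vertices $0,\dots,2k-a-1$ have out-degree $k-1$, and all others have $k$. The arcs of $D'$ leaving $C$ go from $C_y=\{0,\dots,k-a-1\}$ to $y$ and from $C_x=\{k-a,\dots,2k-a-1\}$ to $x$, one from each of the vertices $0,\dots,2k-a-1$. So all out-degrees in $C$ equal $k$.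

Inside $C$ the vertices $1,\dots,2k-a$ have in-degree $k-1$, and all others have $k$. The blocks for $R$ in item 7 have total length $kb-\binom b2$, and
$$kb-\binom b2-(k+b-1)=(b-1)\Bigl(k-\frac{b+2}2\Bigr)\ge0,$$
because $b+2\le k$. They start at $1$, so they cover $1,\dots,k+b-1=2k-a$, and all in-degrees in $C$ are at least $k$.

**Step 7: the number of arcs.** We verify equality in (3) with $z(D')=0$. By Steps 4–6 the out-degrees on $P=L\cup R\cup C$ and the in-degrees on $Q=L\cup R\cup B$ all equal $k$. By item 3, $D'$ contains all arcs of weight $2$. Finally, no arc of $D'$ has weight $0$: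

- in item 1 the head is in $B\subseteq Q$, and in item 2 the tail is in $C\subseteq P$;
- in item 3 the arcs inside $L\cup R$ have tail in $P$, the arcs $L\to y$ have tail in $P$, and the arcs $x\to R$ have head in $Q$;
- in items 4 and 5 the arcs into $B$ have head in $Q$ and the arcs out of $C$ have tail in $P$;
- in item 6 the head is in $L\cup R\subseteq Q$, and in item 7 the tail is in $L\cup R\subseteq P$.

So $|A(D')|=kn+\frac{k(k-3)}2$. With (3), $\delta_{\ge k}(T)=kn+\frac{k(k-3)}2$, and by (4) every certificate has at least one arc more. Since $T$ is $k$-arc-strong by Lemma 7, Theorem 1 is proved. ∎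

*Check for $k=5$, $|B|=|C|=11$.* Items 1 and 2 give $55-7=48$ arcs each. Item 3 gives $15+3+3=21$, item 4 gives $2+2=4$, item 5 gives $5+5=10$. In item 6 each $\ell$ has $\mathrm{in}_L(\ell)=1$ and receives $4$ arcs, and each $r$ receives $3-2-1=0$; that is $12$ arcs, and item 7 likewise gives $12$. The total is $48+48+21+4+10+12+12=155=5\cdot30+5$. Every certificate has at least $156$ arcs.

## Prime block length: adding $xy$ to $D'$ gives a certificate

We prove Theorem 2. In the construction take $|B|=|C|=N$ with $N$ prime and $N\ge k(k+1)$, so $N\ge2k+1$ (for $k=5$ the first choice is $N=31$). Let $D''=D'+xy$, which has $\delta_{\ge k}(T)+1$ arcs. By Theorem 1 it suffices to show that $D''$ is $k$-arc-strong. It is an oriented graph with all degrees at least $k$, so Lemma 4 applies to it.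

**Step 1: the blocks have thin contact with the rest.** The number of fill arcs in item 6 is at most $k$ for each of the $k+1$ vertices of $L\cup R$, so at most $k(k+1)\le N$. Hence no residue is used twice as a tail. The same count applies to item 7 and its heads. The only arcs of $D''$ leaving $B$ are those of item 6, and the only arcs entering $C$ are those of item 7. The arcs entering $B$ go to the disjoint sets $B_x$, $B_y$, and the arcs leaving $C$ come from the disjoint sets $C_y$, $C_x$, one arc per vertex. Together with items 1 and 2 this gives:

$$\begin{array}{l}\text{each vertex of }B\text{ sends at most one arc out of }B\text{ and receives at most one arc}\\ \text{from outside }B\text{, and has in- and out-degree at least }k-1\text{ inside }B;\\ \text{the same holds for }C.\end{array} \tag{5}$$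

**Step 2: sets that cut a block in a nontrivial way.** We show that if $S'\subset B$ and $2\le|S'|\le N-2$, then at least $k$ arcs of $D''$ inside $B$ leave $S'$; and the same for $C$.

Only arcs of jump $1$ were removed in items 1 and 2, so all arcs $i\to i+j$ with $2\le j\le k$ are present. For each such $j$ the map $i\mapsto i+j$ is a single $N$-cycle, because $N$ is prime and $N>k$. So at least one arc of each jump $j\in\{2,\dots,k\}$ leaves $S'$, which makes $k-1$ arcs. We need one more. If at least two arcs of jump $2$ leave $S'$, we have it. Otherwise exactly one arc of jump $2$ leaves, so $S'$ is an interval of the cycle $i\mapsto i+2$: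
$$S'=\{s,s+2,\dots,s+2(q-1)\},\qquad q=|S'|.$$
An arc of jump $4$ moves two places along this cycle. The arcs of jump $4$ from $s+2(q-2)$ and $s+2(q-1)$ have tails in $S'$ since $q\ge2$. Their heads $s+2q$ and $s+2(q+1)$ are outside $S'$ since $q+1\le N-1$. As $4\le k$, both arcs are present, and the total is at least $k$.

**Step 3: reduction to sets that split neither block.** Let $\emptyset\ne S\subsetneq V$. By Step 2 we may assume that $|S\cap B|$ and $|S\cap C|$ are in $\{0,1,N-1,N\}$. We remove the values $1$ and $N-1$.

Suppose $S\cap B=\{i\}$, and let $S_1=S\setminus\{i\}$. If $S_1=\emptyset$, then $d^+(S)=d^+(i)\ge k$. Otherwise $d^+(S)-d^+(S_1)$ is the number of arcs from $i$ to $V\setminus S$ minus the number of arcs from $S_1$ to $i$. All out-neighbors of $i$ in $B$ lie outside $S$, and $S_1$ lies outside $B$, so by (5) the difference is at least $(k-1)-1\ge0$.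

Suppose $S\cap B=B\setminus\{i\}$, and let $S_1=S\cup\{i\}$. If $S_1=V$, then $d^+(S)=d^-(i)\ge k$. Otherwise $d^+(S)-d^+(S_1)$ is the number of arcs from $S$ to $i$ minus the number of arcs from $i$ to $V\setminus S_1$. All in-neighbors of $i$ in $B$ lie in $S$, and $V\setminus S_1$ lies outside $B$, so by (5) the difference is again at least $(k-1)-1\ge0$.

In both cases either $d^+(S)\ge k$, or $d^+(S)\ge d^+(S_1)$ with $\emptyset\ne S_1\subsetneq V$, where $S_1$ does not split $B$ and $S_1\cap C=S\cap C$. Now apply the same step to $C$. It remains to prove $d^+(S)\ge k$ when $S$ splits neither $B$ nor $C$.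

**Step 4: the case $B\subseteq S$, $C\cap S=\emptyset$.** In $T$ this case was trivial because of the arcs $B\to C$, but $D''$ contains none of those. We count at $L\cup R$ instead. Let $e=|(L\cup R)\cap S|$ and $d=|(L\cup R)\setminus S|$, so $d+e=k+1$.

Each vertex of $(L\cup R)\cap S$ has out-degree $k$ in $D''$. Its out-arcs go to $L\cup R\cup C$, apart from at most one to $y$. Those that go to $C$ or to $(L\cup R)\setminus S$ leave $S$; at most $\binom e2$ stay inside $(L\cup R)\cap S$. Hence $d^+(S)\ge ke-\binom e2-e$.

Each vertex of $(L\cup R)\setminus S$ has in-degree $k$ in $D''$. Its in-arcs come from $B\cup L\cup R$, apart from at most one from $x$. Those that come from $B$ or from $(L\cup R)\cap S$ leave $S$; at most $\binom d2$ run inside $(L\cup R)\setminus S$. Hence $d^+(S)\ge kd-\binom d2-d$.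

Both bounds are values of
$$\varphi(t)=kt-\binom t2-t=\frac{t(2k-1-t)}2 .$$
This function is concave. We have $\varphi(2)=2k-3\ge k$. Also $\varphi(k+1)=\frac{(k+1)(k-2)}2\ge k$, because this amounts to $k^2-3k-2\ge0$, which holds for $k\ge5$. So $\varphi\ge k$ on $[2,k+1]$. Since $d+e=k+1\ge6$, one of $d,e$ lies in $[2,k+1]$, and $d^+(S)\ge k$.

**Step 5: the remaining cases.** Three cases are left.

- $C\subseteq S$ and $B\cap S=\emptyset$. If $y\in S$, the $k$ arcs $y\to B_y$ leave $S$. If $x\notin S$, the $k$ arcs $C_x\to x$ leave $S$. Otherwise $x\in S$ and $y\notin S$, and $xy$, the arcs $x\to B_x$ and the arcs $C_y\to y$ leave $S$. These are $1+(k-b)+(k-a)=k$ arcs; here the added arc $xy$ is needed.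
- $B\cup C\subseteq S$. Then $1\le|V\setminus S|\le k+3\le2k$, and Lemma 4 gives $d^+(S)=d^-(V\setminus S)\ge k$.
- $(B\cup C)\cap S=\emptyset$. Then $1\le|S|\le k+3\le2k$, and Lemma 4 gives $d^+(S)\ge k$.

So $D''$ is $k$-arc-strong, a certificate with exactly $\delta_{\ge k}(T)+1$ arcs. There are infinitely many primes $N\ge k(k+1)$, each giving $n=2N+k+3$. This proves Theorem 2. ∎
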